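# Sum-free sets that fill their complement with sums and never become periodic

## The theorems: covering every large non-member does not force periodicity

**Theorem 1.** There is an infinite set $H\subseteq\mathbb N=\{1,2,3,\dots\}$ such that no element of $H$ is a sum of two (not necessarily distinct) elements of $H$, every sufficiently large $n\notin H$ is a sum of two elements of $H$, and the indicator sequence of $H$ is not eventually periodic. An explicit such $H$ is given by formula (7) below.

Let us unpack this. A set $S\subseteq\mathbb N$ is *sum-free* if $S\cap(S+S)=\emptyset$. For an infinite sum-free $H$ put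
$$R_H(n)=\#\{(a,b)\in H\times H: a+b=n\},$$
the number of ordered pairs, with $a=b$ allowed. Counting unordered pairs would change $R_H(n)$ by at most a factor of $2$. Call $H$ *regular* if its indicator sequence is eventually periodic, that is, if there is $q\in\mathbb N$ with $n\in H\iff n+q\in H$ for all sufficiently large $n$; otherwise $H$ is *irregular*. The odd numbers form a regular sum-free set ($q=2$), with $R_H(n)=n/2$ for even $n$ and $R_H(n)=0$ for odd $n$.

The problem comes from "Results On Sum-Free Sequences" (https://surim.stanford.edu/sites/g/files/sbiybj26191/files/media/file/jonathan_akaba_aaron_kaufer_david_lin_kewei_-_results_on_sum-free_sequences_0.pdf). It is the Strong Regularity Conjecture: *if $R_H(k)>0$ for all sufficiently large $k\notin H$, then $H$ is regular.* Theorem 1 says that this is false. There is a proven result with a stronger hypothesis, which we quote for orientation and do not use: if there is $c>0$ with $R_H(k)>ck$ for all $k\notin H$, then $H$ is regular. So a counterexample must have non-members with few representations.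 How few, and how many such non-members, is the subject of the second theorem. Recall that a set $S\subseteq\mathbb N$ has *upper density* $\limsup_{X\to\infty}|S\cap[1,X]|/X$, and *natural density* the limit, if it exists.

**Theorem 2.** For every integer $L\ge0$ there is an infinite irregular sum-free $H\subset\mathbb N$ such that

1. $R_H(n)\ge L+1$ for all sufficiently large $n\notin H$;
2. there is a constant $C=C(H)$ such that for every $\varepsilon>0$ the set $\{n\notin H:R_H(n)\le\varepsilon n\}$ has upper density at most $C\varepsilon$;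
3. $H$ has a natural density, and it is rational. (For the set of Theorem 1 the density is $122/1155$.)

Consequently no hypothesis "$R_H(n)\ge K$ for all large $n\notin H$" with constant $K$ implies regularity, even when combined with "$R_H(n)\ge f(n)$ for all $n\notin H$ outside a set of density $0$", for any given $f(n)=o(n)$. Moreover, the family of irregular $H$ satisfying the hypothesis of the conjecture is countably infinite.

Theorem 2 does not decide which growth conditions between "$R_H(k)\ge K$" and "$R_H(k)>ck$", imposed on *all* large $k\notin H$, force regularity.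

## The hypothesis as a greedy rule, and periodic examples

Suppose $H$ is sum-free and $R_H(k)>0$ for all $k\notin H$ with $k>k_0$. Write $H_{<k}=H\cap[1,k-1]$. Then for every $k>k_0$
$$k\in H\iff k\notin H_{<k}+H_{<k}.\tag{1}$$
Indeed, if $k\in H$ then $k\notin H+H$. If $k\notin H$, then $k=a+b$ with $a,b\in H$, and both are smaller than $k$. So beyond $k_0$ the set is built greedily: go through the integers in order and accept $k$ exactly when it is not yet a sum. The question is whether this deterministic process, started from a finite seed, must become periodic.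

Try it by hand. Start with $k_0=1$, $H\cap[1,1]=\{1\}$. Then $2=1+1$ is rejected, $3$ is accepted, $4=1+3$ is rejected, $5$ is accepted, and we get the odd numbers. Start with $k_0=2$, $H\cap[1,2]=\{2\}$. Then $3$ is accepted; $4=2+2$, $5=2+3$, $6=3+3$ are rejected; $7$ and $8$ are accepted; $9,10,11$ are rejected. The pattern is $H=\{n\equiv\pm2\ (\mathrm{mod}\ 5)\}$, and it persists. This set is sum-free, because $2+2=4$, $2+3=0$, $3+3=1$ mod $5$. It covers the rest: for $n\equiv0$ or $4$, $n\ge4$, write $n=2+(n-2)$, and for $n\equiv1$, $n\ge6$, write $n=3+(n-3)$.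

The words "sufficiently large" matter. The set $\{n\equiv\pm1\ (\mathrm{mod}\ 5)\}$ is sum-free and covers all large non-members, but $3$ is neither in it nor a sum of two of its elements.

Generally, if $S\subseteq\mathbb Z_m$ satisfies $S\cap(S+S)=\emptyset$ and $S\cup(S+S)=\mathbb Z_m$, then $H=\{n\in\mathbb N:n\bmod m\in S\}$ satisfies the hypothesis, and it is regular. To get irregularity, some residue classes have to be filled only partly.

## Full classes, partly filled classes, and why one partial class is not enough

Let $\phi:\mathbb Z\to G$ be the reduction modulo $m$, with $\mathbb Z_m$ identified with an abelian group $G$. We look for $H$ of this shape: it contains all $n\in\mathbb N$ with $\phi(n)$ in a set $D\subset G$, part of each class in a set $U\subset G$, and nothing else. By "part" we mean that infinitely many elements of the class are in $H$ and infinitely many are not. What does the hypothesis demand?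

First, no sum of two elements of $D\cup U$ lies in $D$: each class of $D\cup U$ contains an element of $H$, and the sum of two such elements would be a positive integer in a full class. Second, no $g\in U$ lies in $D+(D\cup U)$. For if $g=d+g'$, fix one $y\in H$ of class $g'$. For every $n>y$ of class $g$ the number $n-y$ is positive of class $d$, so it is in $H$. Thus every such $n$ is in $H+H$, and $H$ could contain only finitely many elements of class $g$. Third, the infinitely many missing elements of the class $g\in U$ must be sums, so $g\in U+U$.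

The natural first attempt is to use a single partial class, $U=\{u\}$. The third demand then reads $u=u+u$, so $u=0$, and inside the class $0$ the requirement on $W=\{k:mk\in H\}$ is that $W$ be sum-free and contain every large $k\notin W+W$. That is the original question for $W$, and nothing has been gained.

The third demand is met more cheaply if $U$ is a cycle $u_0\mapsto u_1\mapsto\cdots$ under doubling, with no further additive relations inside $U$. So we aim for the following two properties:

* **(S1)** if $x,y,z\in D\cup U$ and $x+y=z$, then $x=y\in U$ and $z\in U$;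
* **(S2)** $G=D\cup U\cup(D+D)\cup(D+U)$.

If $W_j$ records which elements of the class $u_j$ are taken, the remaining requirement is that $W_{j+1}$ be, up to finitely many elements, the complement of $W_j+W_j$ within its class, with $W_{j+1}\cap(W_j+W_j)=\emptyset$ exactly. The problem has split into a finite one (find $D$ and $U$) and a dynamical one (find the $W_j$).

## A model for "complement of the sumset" on geometric blocks

Which cycle lengths $d$ can work? Take $W_0$ to be a tiny element $\mu$ together with long blocks $[\alpha_k,\beta_k]$, $k=0,1,2,\dots$, and ignore bounded errors. A sum whose larger summand is in the $k$th block lies between $\alpha_k+\mu$ and $2\beta_k$. Conversely $\mu$ plus the block and the block plus itself give $[\alpha_k+\mu,\beta_k+\mu]$ and $[2\alpha_k,2\beta_k]$, and these overlap if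
$$\beta_k\ge2\alpha_k .$$
So the sumset is roughly $\bigcup_k[\alpha_k,2\beta_k]$, and $W_1$ consists of the blocks $[2\beta_k,\alpha_{k+1}]$. For these to satisfy the same ratio condition we need
$$\alpha_{k+1}\ge4\beta_k .$$
Then $W_1+W_1$ is roughly $\bigcup_k[2\beta_k,2\alpha_{k+1}]$, and $W_2$ has the blocks $[2\alpha_k,2\beta_k]$. *Two steps dilate the pattern by the factor $2$.*

If $d$ is even, going once around the cycle dilates by $2^{d/2}$ and has to return the same pattern, so $2^{d/2}\alpha_k=\alpha_{k+t}$ for some $t\ge1$. But $\alpha_{k+1}\ge4\beta_k\ge8\alpha_k$, so $2^{d/2}\ge8$. In this model $d=2$ and $d=4$ are impossible, $d=6$ leaves no slack at all, and $d=8$ leaves a factor of $2$: we need $\alpha_{k+1}=16\alpha_k$ and $2\alpha_k\le\beta_k\le4\alpha_k$. (The case $d=1$ also fails in the model: going around twice would give $\alpha_{k+t}=2\alpha_k$.) This is a heuristic about one kind of pattern, and we use it only to choose $d=8$ and $\beta_k\approx3\alpha_k$. The next section makes it exact.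

## An exact solution on an 8-cycle of residue classes

For $x\equiv y\pmod N$, $x\le y$, write $[x,y]_N=\{x,x+N,\dots,y\}$. For instance $[919,2755]_{51}$ has $1836/51+1=37$ elements.

**Lemma 1.** Let $N\ge1$, $B\ge0$ and $\omega$ be integers with $256\,\omega\equiv\omega\pmod N$. For $j\in\mathbb Z/8$ put $\mathcal K_j=\{k\in\mathbb Z:k\equiv2^j\omega\ (\mathrm{mod}\ N)\}$, so that $\mathcal K_j+\mathcal K_j\subset\mathcal K_{j+1}$. There are nonempty sets $E_b\subset\mathcal K_{2b}$, $O_b\subset\mathcal K_{2b+1}$ ($b\in\mathbb Z/4$) of integers $>BN$, and $k_0$, such that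

1. $O_b\cap(E_b+E_b)=\emptyset$ and $E_{b+1}\cap(O_b+O_b)=\emptyset$;
2. every $k\ge k_0$ in $\mathcal K_{2b+1}$ lies in $O_b\cup(E_b+E_b)$, and every $k\ge k_0$ in $\mathcal K_{2b+2}$ lies in $E_{b+1}\cup(O_b+O_b)$;
3. $E_0$ contains arbitrarily long runs $[x,y]_N$ of $\mathcal K_0$, and misses infinitely many elements of $\mathcal K_0\cap\mathbb N$.

(The parameter $B$ pushes all elements to the right. Theorem 1 uses $B=0$; Theorem 2 needs room.)

**Step 1: choosing the endpoints.** This step writes down exact block endpoints, including the bounded corrections that the model ignored. Put $\gamma=(2B+3)N\ge3N$. Let $\mu_b$ be the element of $\mathcal K_{2b}$ in $(BN,(B+1)N]$, and $\nu_b=2\mu_b+N\in\mathcal K_{2b+1}$. Then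
$$(2B+1)N<\nu_b\le\gamma .$$
These are the small elements of $E_b$ and $O_b$. Indices of $\mu,\nu$ are read mod $4$.

We number the blocks of all four sets $E_b$ by a single index $a\ge0$: the block $[\alpha_a,\beta_a]_N$ goes to $E_b$ with $b\equiv a$ mod $4$. One double step should send block $a$ to block $a+1$ with factor about $2$, and consecutive blocks of the same $E_b$ then differ by a factor of about $16$. To find the corrections, follow the model exactly. The sums of block $a$ should fill $[\alpha_a+\mu_a,2\beta_a]_N$. So the next block of $O_b$ starts at $\sigma_a=2\beta_a+N$ and ends one step before $\alpha_{a+4}+\mu_a$, at $\tau_a=\alpha_{a+4}+\mu_a-N$. Its sums should fill $[\sigma_a+\nu_a,2\tau_a]_N$. So a block of $E_{b+1}$ should run from $2\tau_a+N=2\alpha_{a+4}+2\mu_a-N$ to $\sigma_{a+4}+\nu_a-N=2\beta_{a+4}+\nu_a$, and this is to be block $a+5$. Hence we let $\alpha_0$ be the element of $\mathcal K_0$ in $[6\gamma,6\gamma+N)$, $\beta_0=\alpha_0+12\gamma\in\mathcal K_0$, and for $a\ge0$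
$$\alpha_{a+1}=2\alpha_a+2\mu_a-N,\quad \beta_{a+1}=2\beta_a+\nu_a,\quad\sigma_a=2\beta_a+N,\quad\tau_a=\alpha_{a+4}+\mu_a-N.$$
The classes are right. By induction $\alpha_a,\beta_a\in\mathcal K_{2a}$: the sum $\alpha_a+\mu_a$ is in $\mathcal K_{2a+1}$, so its double is in $\mathcal K_{2a+2}$, and $2\beta_a,\nu_a\in\mathcal K_{2a+1}$ have their sum in $\mathcal K_{2a+2}$. Hence $\sigma_a\in\mathcal K_{2a+1}$. Also $\tau_a\in\mathcal K_{2a+1}$, because $\alpha_{a+4}\in\mathcal K_{2a+8}=\mathcal K_{2a}$. As $\mu_{a+4}=\mu_a$, the definitions give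
$$\alpha_{a+5}=2\tau_a+N,\qquad\beta_{a+1}=\sigma_a+\nu_a-N.\tag{2}$$

**Step 2: the inequalities.** This step shows that the ratio conditions of the model hold at every index. Since $-N<2\mu_a-N\le(2B+1)N$, we have $|2\mu_a-N|\le\gamma$, and $0<\nu_a\le\gamma$. By induction $|\alpha_a-2^a\alpha_0|\le(2^a-1)\gamma$ and $|\beta_a-2^a\beta_0|\le(2^a-1)\gamma$. Therefore
$$\beta_a-2\alpha_a\ge2^a(\beta_0-2\alpha_0-3\gamma)=2^a(9\gamma-\alpha_0)\ge2^a(3\gamma-N)\ge2^{a+1}\gamma,\tag{3}$$
$$\alpha_{a+4}-4\beta_a\ge2^a(16\alpha_0-4\beta_0-20\gamma)=2^a(12\alpha_0-68\gamma)\ge2^{a+2}\gamma,\tag{4}$$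
$$\tau_a-2\sigma_a=\alpha_{a+4}-4\beta_a+\mu_a-3N\ge2^{a+2}\gamma-\gamma\ge3\cdot2^a\gamma.\tag{5}$$
Also $\alpha_a\ge2^a\alpha_0-(2^a-1)\gamma\ge\alpha_0\ge6\gamma>2\nu_b$ for all $a,b$. So $\beta_a>0$ by (3), and $\beta_{a+1}=2\beta_a+\nu_a$ shows that $(\beta_a)$ increases, hence so does $(\sigma_a)$. By (4), $\beta_a<\alpha_{a+4}$: the blocks with indices in a fixed class mod $4$ are disjoint and in increasing order.

**Step 3: the sets and their sumsets.** This step computes the sumsets exactly. Define
$$E_b=\{\mu_b\}\cup\bigcup_{a\ge0,\ a\equiv b\,(4)}[\alpha_a,\beta_a]_N,\qquad O_b=\{\nu_b\}\cup\bigcup_{a\ge0,\ a\equiv b\,(4)}[\sigma_a,\tau_a]_N.$$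
All elements exceed $BN$. We claim
$$E_b+E_b=\{2\mu_b\}\cup\bigcup_{a\equiv b}[\alpha_a+\mu_b,2\beta_a]_N,\qquad O_b+O_b=\{2\nu_b\}\cup\bigcup_{a\equiv b}[\sigma_a+\nu_b,2\tau_a]_N.\tag{6}$$
For the first formula, consider a sum other than $\mu_b+\mu_b$. Its larger summand lies in some $[\alpha_a,\beta_a]_N$, since $\mu_b$ is the least element of $E_b$. The other summand lies between $\mu_b$ and $\beta_a$. So the sum is an element of $\mathcal K_{2b+1}$ between $\alpha_a+\mu_b$ and $2\beta_a$. Conversely $\mu_b+[\alpha_a,\beta_a]_N=[\alpha_a+\mu_b,\beta_a+\mu_b]_N$ and $[\alpha_a,\beta_a]_N+[\alpha_a,\beta_a]_N=[2\alpha_a,2\beta_a]_N$. Both lie in $\mathcal K_{2b+1}$, and together they cover $[\alpha_a+\mu_b,2\beta_a]_N$ because $2\alpha_a\le\beta_a$ by (3). The second formula is proved in the same way: $\nu_b<\alpha_0<\sigma_a$, so $\nu_b$ is the least element of $O_b$, and $2\sigma_a\le\tau_a$ by (5).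

**Step 4: $O_b$ is the complement of $E_b+E_b$.** This step proves the first halves of items 1 and 2. Take the representative $b\in\{0,1,2,3\}$. Since $\sigma_a=2\beta_a+N$ and $\tau_a+N=\alpha_{a+4}+\mu_b$ for $a\equiv b$, the elements of $\mathcal K_{2b+1}$ that are $\ge\alpha_b+\mu_b$ are partitioned into the consecutive blocks
$$[\alpha_a+\mu_b,2\beta_a]_N,\quad[\sigma_a,\tau_a]_N\qquad(a=b,b+4,b+8,\dots).$$
The first kind lies in $E_b+E_b$, the second in $O_b$. The remaining elements are $2\mu_b$ and $\nu_b=2\mu_b+N$. They are different, and both are smaller than $\alpha_0$, hence smaller than every block. So $O_b\cap(E_b+E_b)=\emptyset$, and all elements of $\mathcal K_{2b+1}$ from $\alpha_b+\mu_b$ on are covered.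

**Step 5: $E_{b+1}$ is the complement of $O_b+O_b$.** This step proves the second halves, and here a few early blocks need separate attention. Take $b\in\{0,1,2,3\}$. By (2), for $a\equiv b$,
$$[2\tau_a+N,\ \sigma_{a+4}+\nu_b-N]_N=[\alpha_{a+5},\beta_{a+5}]_N .$$
So the elements of $\mathcal K_{2b+2}$ that are $\ge\sigma_b+\nu_b$ are partitioned into the consecutive blocks $[\sigma_a+\nu_b,2\tau_a]_N$ and $[\alpha_{a+5},\beta_{a+5}]_N$, $a=b,b+4,\dots$. The former lie in $O_b+O_b$. The latter are exactly the blocks of $E_{b+1}$ with index $\ge b+5$. This gives item 2.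

For disjointness, the remaining blocks of $E_{b+1}$ have index $b+1$ and, if $b=3$, also index $0$. They lie in $[\alpha_0,\beta_{b+1}]$. Here $\alpha_0>2\nu_b$, and $\beta_{b+1}=\sigma_b+\nu_b-N$ is smaller than every element of $O_b+O_b$ other than $2\nu_b$. So these blocks miss $O_b+O_b$. The later blocks of $E_{b+1}$ miss $2\nu_b<\alpha_0$ as well. Finally $\mu_{b+1}\le(B+1)N<2(2B+1)N<2\nu_b=\min(O_b+O_b)$.

**Step 6: runs and gaps.** This step proves item 3, from which irregularity will follow. For $a\equiv0\pmod4$ the run $[\alpha_a,\beta_a]_N\subset E_0$ has $\beta_a-\alpha_a\ge2^{a+1}\gamma\to\infty$. By the ordering of the blocks $E_0$ has no element strictly between $\beta_a$ and $\alpha_{a+4}\ge4\beta_a+2^{a+2}\gamma$, so it misses $\beta_a+N\in\mathcal K_0$. $\square$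

For $N=51$, $\omega=1$, $B=0$ we get $\mu=(1,4,16,13)$, $\nu=(53,59,83,77)$, $\gamma=153$, $\alpha_0=919$, $\beta_0=2755$. The recursion gives $\alpha_1=1789$, $\alpha_2=3535$, $\alpha_3=7051$, $\alpha_4=14077$, $\alpha_5=28105$, $\beta_1=5563$, $\sigma_0=5561$, $\tau_0=14027$. One sees the mechanism: $E_0+E_0$ contains $[920,5510]_{51}$, then $O_0$ contains $[5561,14027]_{51}$, then $E_0+E_0$ resumes at $14078$. Next, $O_0+O_0$ contains $[5614,28054]_{51}$, which sits exactly between $\beta_1=5563$ and $\alpha_5=28105$.

## Squares mod 17, and a covering that misses eight classes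

Now the finite part. We have $2^8=256=5\cdot51+1$, and in $\mathbb Z_{51}\cong\mathbb Z_3\times\mathbb Z_{17}$ the powers of $2$ are
$$(1,1),(2,2),(1,4),(2,8),(1,-1),(2,-2),(1,-4),(2,-8).$$
So with
$$Q_1=\{\pm1,\pm4\},\quad Q_2=\{\pm2,\pm8\},\quad Q=Q_1\cup Q_2\subset\mathbb Z_{17},$$
they form $T=(\{1\}\times Q_1)\cup(\{2\}\times Q_2)$. We also use
$$P=\{0,\pm6\},\quad R=\{0,\pm7\},\quad P'=2P=\{0,\pm5\},\quad R'=2R=\{0,\pm3\}.$$
All these sets are symmetric, $2Q_1=Q_2$, $2Q_2=Q_1$, $2Q=Q$. Four facts are checked by hand.

**(F1)** $Q_1+Q_1=\{0,\pm2,\pm3,\pm5,\pm8\}$, where each element of $Q_2$ arises only as $x+x$; $Q_2+Q_2=\{0,\pm1,\pm4,\pm6,\pm7\}$, where each element of $Q_1$ arises only as $x+x$. Up to sign the sums of elements of $Q_1$ are $1+1=2$, $4+4=8$, $1+4=5$, $1-4=-3$ and $0$. Doubling gives the second line ($2+2=4$, $8+8=-1$, $2+8=-7$, $2-8=-6$). So $Q_1+Q_1$ contains $Q_2$ and misses $Q_1$, and $Q_2+Q_2$ contains $Q_1$ and misses $Q_2$.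

**(F2)** Directly,
$$P+P=\{0,\pm5,\pm6\},\quad R+R=\{0,\pm3,\pm7\},\quad P+R=\{0,\pm1,\pm4,\pm6,\pm7\},$$
and after doubling
$$P'+P'=\{0,\pm5,\pm7\},\quad R'+R'=\{0,\pm3,\pm6\},\quad P'+R'=\{0,\pm2,\pm3,\pm5,\pm8\}.$$
Hence $X+X$ is disjoint from $Q$ for $X\in\{P,R,P',R'\}$, $P+R$ is disjoint from $Q_2$, and $P'+R'$ is disjoint from $Q_1$.

**(F3)** $X\cup(X+Q)=\mathbb Z_{17}$ for $X\in\{P,R,P',R'\}$. As $0\in X$, only $\pm3,\pm5,\pm6,\pm7$ matter. For $P$: $6\in P$ and $6+Q\ni7,5,-7,-3$ (add $1,-1,4,8$). For $R$: $7\in R$ and $7+Q\ni6,5,-6,3$ (add $-1,-2,4,-4$). Use symmetry, and multiply by $2$ for $P',R'$.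

**(F4)** $Q_2\subset Q_2+Q_1$, since $2=-2+4$, $8=-8-1$, and negatives. $Q_1\subset Q_1+Q_2$, since $1=-1+2$, $4=-4+8$, and negatives.

In graph language: join two points of $\mathbb Z_{17}$ if their difference is in $Q$. Then (F2) and (F3) say that each $X$ is a maximal independent set. No two of its points are joined, as $X-X=X+X$ misses $Q$, and every point outside $X$ is joined to a point of $X$.

Let us try to build $D$. By (F1) the set $T$ has no relations except doublings. Copy the odd numbers: use a coordinate $e\in\mathbb Z_2$, put $U$ at $e=0$ and $D$ at $e=1$, so $D+D$ misses $D$. Since $D+U$ must miss $D$, we cannot take all of $e=1$. The set $A=\{e=1,\ r=0\}$ works, because $r\ne0$ on $U$, and $A+U$ covers the rest of $e=1$. But then no further element with $e=1$ fits, and $A+A$ covers only $r=0$. So spread out with a coordinate $s\in\mathbb Z_5$: keep $A$ on the sheet $s=0$, and on the sheets $s=\pm1$, $s=\pm2$ take all $r$ but only columns $c$ in $P$, respectively $R$. By (F2) and (F3) all demands inside $e=1$ hold. Sums of $A$ with the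 other sheets cover $e=0$, $s\neq0$, and the sums $P+P$ (from $s=1$ and $s=-1$) and $R+R$ cover all classes with $e=s=0$ and $c\in\mathbb Z_{17}\setminus Q$.

In this attempt (S1) holds. The classes with $e=s=0$ and $(r,c)\in T$ are $U$. What is left, and is in none of the required sumsets, are exactly eight classes with $e=s=0$: those with $(r,c)\in\{1\}\times Q_2$ or $\{2\}\times Q_1$. They cannot simply be added to $D$: by (F4) each $\kappa\in Q_2$ satisfies $\kappa=\kappa'+\lambda$ with $\kappa'=-\kappa\in Q_2$, $\lambda\in Q_1$, so $(1,\kappa')+(1,\lambda)=(2,\kappa)\in T$ would be a relation of type $D+U\to U$, and similarly for $\{2\}\times Q_1$. Nor can sheets with $r$ free produce them: a sheet whose sums with its negative reach a column $c\in Q$ for every $r$ also reaches $T$.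

The way out is to add two coordinates $p$ and $q$ and to place copies of the missing classes at nonzero $p$ or $q$. There they may be full, and two of them with opposite $p$ (or $q$) add up to what is missing at level zero. By (F1), $\{2\}\times Q_1\subset(\{1\}\times Q_2)+(\{1\}\times Q_2)$ and $\{1\}\times Q_2\subset(\{2\}\times Q_1)+(\{2\}\times Q_1)$. To cover $c\in Q$ when $p,q$ are both nonzero, the column set of a sheet is made to depend on $p$ or on $q$, so that mixed sums $P+R$ and $P'+R'$ become available exactly there.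

## The finite group with all its sheets

Let $G=\mathbb Z_3\times\mathbb Z_{17}\times\mathbb Z_2\times\mathbb Z_5\times\mathbb Z_7\times\mathbb Z_{11}$ with coordinates $(r,c,e,s,p,q)$, and call $(e,s,p,q)$ the *level*. Put $P_0=R$ and $P_p=P$ for $p\ne0$; $P'_0=R'$ and $P'_q=P'$ for $q\neq0$. So $P_{-p}=P_p$ and $P'_{-q}=P'_q$. Define

* $U$: level $0$ and $(r,c)\in T$;
* $A$: $e=1$, $s=0$, $r=0$ ($c,p,q$ arbitrary);
* $B_1$: $e=1$, $s=\pm1$, $c\in P_p$ ($r,p,q$ arbitrary);
* $B_2$: $e=1$, $s=\pm2$, $c\in P'_q$ ($r,p,q$ arbitrary);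
* $C_1$: $e=0$, $s=0$, $q=0$, $p\ne0$, $r=1$, $c\in Q_2$;
* $C_2$: $e=0$, $s=0$, $p=0$, $q\ne0$, $r=2$, $c\in Q_1$;

and $D=A\cup B_1\cup B_2\cup C_1\cup C_2$. Every element of $D$ has nonzero level, and all elements of $U\cup C_1\cup C_2$ have $e=s=0$, $r\in\{1,2\}$ and $c\in Q$.

**Lemma 2.** With these $D$ and $U$, (S1) and (S2) hold.

**Step 1: (S1), sums landing in $U$.** We must show that the only such sums are doublings in $U$. If $z\in U$, the levels of $x$ and $y$ are opposite, so both are in $U$ or both in $D$.

*Both in $U$.* With $r_x,r_y\in\{1,2\}$, the sum $r_z=1$ forces $r_x=r_y=2$. Then $c_x,c_y\in Q_2$, $c_z\in Q_1$, and (F1) gives $c_x=c_y$, so $x=y$. Likewise $r_z=2$ forces $r_x=r_y=1$, $c_x,c_y\in Q_1$, $c_z\in Q_2$ and $x=y$.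

*Both in $D$.* Opposite levels force both into the same one of $A,B_1,B_2,C_1,C_2$: for $e=1$ because $s_y=-s_x$, for $e=0$ because $C_1$ has $p\ne0=q$ and $C_2$ has $p=0\ne q$. In $A$ we get $r_z=0$, impossible. In $B_1$, $p_y=-p_x$, so $c_z\in X+X$ with $X=P_{p_x}$, disjoint from $Q$. In $B_2$, $q_y=-q_x$, so $c_z\in X+X$ with $X=P'_{q_x}$, disjoint from $Q$. In $C_1$, $r_z=2$, so $z\in U$ requires $c_z\in Q_2$, but $c_z\in Q_2+Q_2$, which misses $Q_2$. In $C_2$, $r_z=1$ requires $c_z\in Q_1$, but $c_z\in Q_1+Q_1$, which misses $Q_1$.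

**Step 2: (S1), sums landing in $D$ with $e_z=1$.** We show there are none. Say $e_x=1$, $e_y=0$. Then $x\in D$, $y\in U\cup C_1\cup C_2$ and $s_y=0$, so $s_x=s_z$, and $x,z$ lie both in $A$, both in $B_1$ or both in $B_2$. In $A$: $r_y=0$, impossible. In $B_1$: $c_y=c_z-c_x$. If $y\in U\cup C_2$, then $p_y=0$, so $c_y\in X+X$ with $X=P_{p_x}$, which misses $Q$. If $y\in C_1$, then $c_y\in Q_2$, but $c_z-c_x\in(P+P)\cup(R+R)\cup(P+R)$ misses $Q_2$. In $B_2$: if $y\in U\cup C_1$, then $q_y=0$ and $c_y\in X+X$ with $X=P'_{q_x}$, which misses $Q$. If $y\in C_2$, then $c_y\in Q_1$, but $(P'+P')\cup(R'+R')\cup(P'+R')$ misses $Q_1$.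

**Step 3: (S1), sums landing in $C_1$ or $C_2$.** Again we show there are none; this is where the choice of which $X$ depends on which coordinate is used. Let $z\in C_1$. If $e_x=e_y=0$, then $r_z=1$ forces $r_x=r_y=2$, so $x,y\in U\cup C_2$ and $p_z=0$, a contradiction. If $e_x=e_y=1$, then $s_y=-s_x$. Both in $A$ gives $r_z=0$, no. Both in $B_1$ gives $c_z\in(P+P)\cup(R+R)\cup(P+R)$, which misses $Q_2$. Both in $B_2$: $q_z=0$, so $q_y=-q_x$ and $c_z\in X+X$, which misses $Q$. Let $z\in C_2$. If $e_x=e_y=0$, then $r_z=2$ forces $r_x=r_y=1$, so $x,y\in U\cup C_1$ and $q_z=0$, a contradiction. If $e_x=e_y=1$: $A$ gives $r_z=0$; $B_1$ has $p_y=-p_x$, so $c_z\in X+X$ misses $Q$; $B_2$ gives $c_z\in(P'+P')\cup(R'+R')\cup(P'+R')$, which misses $Q_1$. This proves (S1).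

**Step 4: (S2), everything except $e=s=0$.** We cover the easy classes. Let $g=(r,c,e,s,p,q)$.

Let $e=1$. If $s=0$ and $r=0$, then $g\in A$. If $s=0$ and $r\ne0$, subtract an element of $U$ with first coordinate $r$; the result is in $A$, so $g\in A+U$. If $s=\pm1$, then by (F3) either $c\in P_p$ and $g\in B_1$, or $c=c_0+\kappa$ with $c_0\in P_p$, $\kappa\in Q$. In the latter case subtract the element of $U$ with column $\kappa$; the level does not change and $r$ is free in $B_1$, so $g\in B_1+U$. For $s=\pm2$ do the same with $P'_q$ and $B_2$.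

Let $e=0$, $s\ne0$. Choose $b\in B_1\cup B_2$ with $s_b=s$ and $r_b=r$. Then $g-b$ has $e=1$, $s=0$, $r=0$, so it is in $A$.

**Step 5: (S2), the classes with $e=s=0$.** This step covers what the earlier attempt missed. If $r=0$, then $g\in A+A$. Let $r\in\{1,2\}$. Sums of a $B_1$-element with $s=1$ and one with $s=-1$ give all $r$ and $q$, with any column in $P_{p_1}+P_{p_2}$, where $p_1+p_2=p$. For $p\ne0$ we may take $(p_1,p_2)=(2p,-p)$ or $(0,p)$, and get all $c\in(P+P)\cup(P+R)=\{0,\pm1,\pm4,\pm5,\pm6,\pm7\}$. For $p=0$ we may take $(1,-1)$ or $(0,0)$, and get all $c\in(P+P)\cup(R+R)=\{0,\pm3,\pm5,\pm6,\pm7\}$. In the same way $B_2$ gives, for all $r,p$, the columns $\{0,\pm2,\pm3,\pm5,\pm7,\pm8\}$ if $q\neq0$ and $\{0,\pm3,\pm5,\pm6,\pm7\}$ if $q=0$. Hence: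

* $p,q\ne0$: the union is $\mathbb Z_{17}$.
* $p\ne0$, $q=0$: the union is $\mathbb Z_{17}\setminus Q_2$. For $c\in Q_2$: if $r=1$, then $g\in C_1$; if $r=2$, write $c$ as an element of $Q_2$ plus one of $Q_1$ by (F4); then $g\in C_1+U$.
* $p=0$, $q\ne0$: the union is $\mathbb Z_{17}\setminus Q_1$. For $c\in Q_1$: if $r=2$, then $g\in C_2$; if $r=1=2+2$, write $c$ as an element of $Q_1$ plus one of $Q_2$ by (F4); then $g\in C_2+U$.
* $p=q=0$: the union is $\mathbb Z_{17}\setminus Q$. For $c\in Q$: the classes with $(r,c)\in T$ are $U$; those in $\{1\}\times Q_2$ are in $C_2+C_2$ and those in $\{2\}\times Q_1$ are in $C_1+C_1$, by (F1), using opposite values of $q$, respectively $p$. $\square$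

## The explicit irregular set: proof of Theorem 1

Let $m=2\cdot3\cdot5\cdot7\cdot11\cdot17=39270$ and
$$\phi(n)=(2n\bmod3,\ 7n\bmod17,\ n\bmod2,\ n\bmod5,\ n\bmod7,\ n\bmod11).$$
This is a homomorphism inducing $\mathbb Z_m\cong G$. Level $0$ means $770\mid n$. Since $2\cdot770\equiv1$ mod $3$ and $7\cdot770\equiv1$ mod $17$, we have $\phi(770k)=(k\bmod3,k\bmod17,0,0,0,0)$. As $T$ consists of the powers of $2$,
$$\phi(n)\in U\iff n=770k\text{ with }k\equiv2^j\ (\mathrm{mod}\ 51)\text{ for some }j\in\mathbb Z/8,$$
and the eight classes $2^j$ mod $51$ are distinct. Apply Lemma 1 with $N=51$, $\omega=1$, $B=0$, let $W=\bigcup_b(E_b\cup O_b)\subset\mathbb N$, and put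
$$H=\{n\in\mathbb N:\phi(n)\in D\}\cup770\,W.\tag{7}$$
As the classes are distinct, $W\cap\mathcal K_{2b}=E_b$ and $W\cap\mathcal K_{2b+1}=O_b$. Clearly $H$ is infinite.

**Step 1: $H$ is sum-free.** We combine (S1) with item 1 of Lemma 1. Let $x+y=z$ in $H$. The classes lie in $D\cup U$, so by (S1) $\phi(x)=\phi(y)\in U$ and $\phi(z)\in U$. Hence $x=770k$, $y=770k'$, $z=770k''$ with $k,k'\in W\cap\mathcal K_j$ and $k''=k+k'\in W\cap\mathcal K_{j+1}$. For $j=2b$ this puts $k''$ in $O_b\cap(E_b+E_b)$, for $j=2b+1$ in $E_{b+1}\cap(O_b+O_b)$. Both are empty.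

**Step 2: every large non-member is a sum.** We combine (S2) with item 2. Let $n\notin H$ be large, $g=\phi(n)$, so $g\notin D$. If $g\in U$, then $n=770k$ with $k\in\mathcal K_{j+1}$ for some $j$ and $k\notin W$, so $k\in W+W$ by item 2, and $n\in H+H$. Otherwise $g=d+g'$ with $d\in D$, $g'\in D\cup U$ by (S2). Let $y$ be the least element of $H$ in class $g'$; it exists because all $E_b,O_b$ are nonempty. For $n>y$ the positive integer $n-y$ has class $d$, so it is in $H$. Thus $R_H(n)>0$.

**Step 3: $H$ is irregular.** We use the runs and gaps of item 3. Suppose $n\in H\iff n+t\in H$ for all large $n$. Then also $n\in H\iff n+tm\in H$. Take $n=770k$ with $k\in\mathcal K_0$; since $m/770=51$, we get $k\in E_0\iff k+51t\in E_0$ for all large $k\in\mathcal K_0$. By Lemma 1 there is, as far out as we like, a run of at least $t$ consecutive elements of $\mathcal K_0$ in $E_0$ (the lengths of the runs $[\alpha_a,\beta_a]_N$ tend to infinity). Then all later elements of $\mathcal K_0$ are in $E_0$. But $E_0$ misses infinitely many of them. This contradiction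 proves Theorem 1, and the Strong Regularity Conjecture is false. $\blacksquare$

## Parallel copies of the blocks, and sheets from independent sets

In (7), $n=770\cdot2\beta_a$ has only one representation (we shall compute this at the end). To get more, we put $2L+1$ translated copies of $W$ next to each other, in classes labeled by $i\in\{-L,\dots,L\}$ of a new coordinate. A representation $x_0+y_0$ in the old $W$ can then be spread over all splittings $i''=i+i'$. There is one new difficulty. At level $0$ the classes with $c\in Q$ and label outside $\{-L,\dots,L\}$ are not in $U$ and must be covered, but the sums from $B_1,B_2$ cannot have $c\in Q$ there. We need new sheets that produce columns in $Q$, but only with forbidden labels.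

For $L=0$ we keep the construction of Theorem 1. It is the case $v=1$, $w=5$ of what follows, with trivial $\mathbb Z_v$, $I=\{0\}$, no $B_j$ with $j\ge3$, $M=770$, $N=51$, $\omega=1$, $h=0$. Let $L\ge1$.

Choose primes $v>\max(17,3L)$ and $w>16v+4$. Let $I=\{-L,\dots,L\}\subset\mathbb Z_v$, and let
$$G'=\mathbb Z_3\times\mathbb Z_{17}\times\mathbb Z_v\times\mathbb Z_2\times\mathbb Z_w\times\mathbb Z_7\times\mathbb Z_{11}$$
have coordinates $(r,c,i,e,s,p,q)$ and level $(e,s,p,q)$. Let $\Gamma$ be the graph on $\mathbb Z_{17}\times\mathbb Z_v$ in which two points are adjacent iff their difference is in $Q\times I$, which is symmetric and does not contain $0$. For $(\kappa,\lambda)\in Q\times(\mathbb Z_v\setminus I)$ the set $\{(0,0),(\kappa,\lambda)\}$ is independent, so it extends to a maximal independent set. There are at most $8v\le\frac{w-1}2-2$ such pairs, so we can choose maximal independent sets $\Pi_j$ ($3\le j\le\frac{w-1}2$) such that every $(\kappa,\lambda)\in Q\times(\mathbb Z_v\setminus I)$ lies in some $\Pi_j-\Pi_j$. Define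

* $U$: level $0$, $(r,c)\in T$, $i\in I$;
* $A$: $e=1,s=0,r=0$; $B_1$: $e=1,s=\pm1,c\in P_p$; $B_2$: $e=1,s=\pm2,c\in P'_q$ (other coordinates, in particular $i$, free);
* $B_j$ for $3\le j\le\frac{w-1}2$: $e=1$, and $(c,i)\in\Pi_j$ if $s=j$, $(c,i)\in-\Pi_j$ if $s=-j$; $r,p,q$ free;
* $C_1,C_2$: as before, with the extra condition $i\in I$;

and $D=A\cup\bigcup_{j\ge1}B_j\cup C_1\cup C_2$.

**Lemma 3.** If $x,y,z\in D\cup U$ and $x+y=z$, then $x,y,z\in U$ and $x,y$ have the same $(r,c)$. Also $G'=D\cup U\cup(D+D)\cup(D+U)$.

**Step 1: the first statement.** We reduce to Lemma 2 and treat the new sheets. As before, $D$ has nonzero level and $U\cup C_1\cup C_2$ is the part of $D\cup U$ with $e=0$; it has $s=0$. So in a relation $x+y=z$ with $e_x=e_y=1$ we have $e_z=0$, hence $s_z=0$ and $s_y=-s_x$. In one with $e_x=1$, $e_y=0$ we have $s_y=0$ and $s_x=s_z$. Since the values $0,\pm1,\pm2,\pm j$ of $s$ separate the sheets, the two elements with $e=1$ are in the same sheet.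

If no $B_j$ with $j\ge3$ is involved, Steps 1 to 3 of the proof of Lemma 2 apply word for word. They read only the coordinates $r,c,e,s,p,q$, and $s$ only through the two relations just stated. In the one surviving case, $x,y,z\in U$, they give $r_x=r_y$ and $c_x=c_y$.

If $B_j$ with $j\ge3$ is involved, there are two kinds. Either $x,z\in B_j$ (or $y,z\in B_j$) have the same $s$ and the other summand, say $y$, is in $U\cup C_1\cup C_2$. Then $(c_y,i_y)\in Q\times I$ is a difference of two elements of $\Pi_j$ or of two elements of $-\Pi_j$, contradicting independence. Or $x,y\in B_j$ have opposite $s$ and $z\in U\cup C_1\cup C_2$. Then $(c_z,i_z)\in(\Pi_j-\Pi_j)\cap(Q\times I)=\emptyset$.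

**Step 2: the second statement.** We go through all $g=(r,c,i,e,s,p,q)$.

Let $e=1$. For $s\in\{0,\pm1,\pm2\}$ argue as in Step 4 of Lemma 2, subtracting elements of $U$ with $i=0$; the coordinate $i$ is free in $A,B_1,B_2$. For $s=\pm j$, $j\ge3$: the set $\pm\Pi_j$ is maximal independent, so $(c,i)$ lies in it, or equals an element of it plus some $(\kappa,\lambda)\in Q\times I$. In the second case subtract the element of $U$ with columns $(\kappa,\lambda)$; as $r$ is free in $B_j$, $g\in B_j+U$.

Let $e=0$, $s\ne0$. Choose $b$ in the sheet $B_j$ with $s_b=s$ and $r_b=r$. Then $g-b\in A$.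

Let $e=s=0$. If $r=0$, then $g\in A+A$. If $r\ne0$, the sums from $B_1$ and from $B_2$ cover the same columns $c$ as in Step 5 of Lemma 2, with all $i$. The columns not covered lie in $Q$. If $i\notin I$, then $(c,i)\in\Pi_j-\Pi_j$ for some $j\ge3$, and $g$ is a sum of an element of $B_j$ with $s=j$ and one with $s=-j$, because $r,p,q$ are free. If $i\in I$, the last three items of Step 5 put $g$ in $U$, $C_1$, $C_2$, $C_1+U$, $C_2+U$, $C_1+C_1$ or $C_2+C_2$, giving one summand the label $i$ and the other the label $0$. $\square$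

**The set.** Let $m=2\cdot3\cdot7\cdot11\cdot17\,vw$, $M=154w$, $N=51v=m/M$. As $\gcd(M,N)=1$, we get an isomorphism $\phi:\mathbb Z_m\to G'$ by letting $(r,c,i)$ be $M^{-1}n$ modulo $3,17,v$ respectively and $(e,s,p,q)$ be $n$ modulo $2,w,7,11$. Level $0$ means $M\mid n$, and $\phi(Mk)$ has $(r,c,i)=(k\bmod3,k\bmod17,k\bmod v)$. Choose $\omega\equiv1$ (mod $51$), $\omega\equiv0$ (mod $v$), and $0\le h<N$ with $h\equiv0$ (mod $51$), $h\equiv1$ (mod $v$). Then $256\omega\equiv\omega$ (mod $N$), and Lemma 1 applies with this $N$, $\omega$ and $B=L$. Let $W^0=\bigcup_b(E_b\cup O_b)$ and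
$$W=\bigcup_{|i|\le L}(ih+W^0),\qquad H=\{n\in\mathbb N:\phi(n)\in D\}\cup MW.\tag{8}$$
As $Lh\le LN<\min W^0$, $W\subset\mathbb N$. The set $ih+\mathcal K_j$ consists of the integers $\equiv2^j$ (mod $51$) and $\equiv i$ (mod $v$). For $|i|\le L$, $j\in\mathbb Z/8$ these are distinct classes mod $N$, and they are exactly the $k$ with $\phi(Mk)\in U$. In particular $W\cap(ih+\mathcal K_j)=ih+(W^0\cap\mathcal K_j)$.

**$H$ is sum-free.** We remove the labels and use Lemma 1. If $x+y=z$ in $H$, Lemma 3 gives $x=Mk$, $y=Mk'$, $z=Mk''$ with $k\in ih+(W^0\cap\mathcal K_j)$, $k'\in i'h+(W^0\cap\mathcal K_j)$ (same $j$, because $x,y$ have the same $(r,c)$), $k''\in i''h+(W^0\cap\mathcal K_{j+1})$, and $i+i'\equiv i''$ mod $v$. As $|i+i'-i''|\le3L<v$, we have $i+i'=i''$. Then $(k-ih)+(k'-i'h)=k''-i''h$ contradicts item 1 of Lemma 1.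

**$H$ is infinite and irregular.** The first is clear. For the second, repeat Step 3 of the proof of Theorem 1 in the class $\mathcal K_0$ with label $i=0$: for $k\in\mathcal K_0\cap\mathbb N$ we have $Mk\in H\iff k\in E_0$. A period $t$ of $H$ gives the period $tm=M\cdot Nt$, so $k\in E_0\iff k+Nt\in E_0$ for large $k\in\mathcal K_0$, contradicting item 3 as before.

## Counting representations: parts 1 and 2 of Theorem 2

From here on $L\ge0$ is arbitrary and $H$ is the set (8) (for $L=0$ the set (7)). Letters $\delta,\delta_1$ and $K_1,K_2,\dots$ denote positive constants depending only on $H$.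

**Step 1: linear growth of the blocks.** This step shows that every special class contains a positive proportion of elements of $H$. By Step 2 of Lemma 1, $\alpha_a,\beta_a,\sigma_a,\tau_a$ all lie between positive constant multiples of $2^a$. By (3) and (5) the blocks have length at least $2^{a+1}\gamma$ and $3\cdot2^a\gamma$. Given $X$, consider the largest $a\equiv b$ mod $4$ with $\beta_a\le X$ (respectively $\tau_a\le X$). Then $X$ is at most a constant times $2^a$, and the whole block lies in $[1,X]$. Hence for all $X\ge0$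
$$|E_b\cap[1,X]|,\ |O_b\cap[1,X]|\ \ge\ \delta_1X-K_1,\tag{9}$$
where $K_1$ takes care of small $X$.

**Step 2: classes outside $U$.** There the number of representations is linear. Let $n\notin H$ with $\phi(n)\notin U$. By Lemma 2 or 3, $\phi(n)=d+g'$ with $d\in D$, $g'\in D\cup U$. Every $y<n$ in $H$ of class $g'$ gives the representation $n=(n-y)+y$. If $g'\in D$, there are at least $n/m-1$ such $y$. If $g'\in U$, they are the numbers $y=M(ih+x)<n$ with fixed $i$ and $x\in W^0\cap\mathcal K_j$, and all $x<n/M-LN$ qualify, so (9) gives a linear lower bound. Hence $R_H(n)\ge\delta n$ for all large such $n$.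

**Step 3: part 1.** It remains to treat large $n=Mk\notin H$ with $\phi(n)\in U$. Then $k\in i''h+\mathcal K_{j+1}$ with $|i''|\le L$, and $k_1=k-i''h\in\mathcal K_{j+1}$ is not in $W^0$. By item 2 of Lemma 1, $k_1=x_0+y_0$ with $x_0,y_0\in W^0\cap\mathcal K_j$. There are $2L+1-|i''|\ge L+1$ pairs of integers $(i,i')\in[-L,L]^2$ with $i+i'=i''$, and for each of them
$$k=(x_0+ih)+(y_0+i'h)$$
is a representation in $W+W$. They are distinct because the first summands have different residues $i$ mod $v$. So $R_H(n)\ge L+1$.

**Step 4: few representations occur only near block ends.** This step gives a lower bound for the number of representations in the special classes. Keep $n=Mk$ and $k_1$ from Step 3. Let $\rho(k_1)$ be the number of ordered representations of $k_1$ in $E_b+E_b$ (if $j=2b$) or in $O_b+O_b$ (if $j=2b+1$). Fixing one pair $(i,i')$ shows $R_H(n)\ge\rho(k_1)$.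

Let $j=2b$. As $k_1$ is large, (6) gives $k_1\in[\alpha_a+\mu_b,2\beta_a]_N$ for some $a\equiv b$. If $k_1\le\beta_a$, then for every $x\in E_b$ with $x\le k_1-\alpha_a$ the number $k_1-x$ is between $\alpha_a$ and $\beta_a$, and it is in $\mathcal K_{2b}$, so $k_1-x\in[\alpha_a,\beta_a]_N$. By (9),
$$\rho(k_1)\ge\delta_1(k_1-\alpha_a)-K_1.$$
If $\beta_a<k_1\le2\beta_a$, count pairs with both summands in $[\alpha_a,\beta_a]_N$. The first summand runs through $[\alpha_a,k_1-\alpha_a]_N$ if $k_1\le\alpha_a+\beta_a$, and through $[k_1-\beta_a,\beta_a]_N$ otherwise. By (3),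
$$\rho(k_1)\ge\tfrac1N\min(\beta_a-2\alpha_a,\,2\beta_a-k_1)\ge\tfrac1N\min(2^{a+1}\gamma,\,2\beta_a-k_1).$$
Let $j=2b+1$. Then $k_1\in[\sigma_a+\nu_b,2\tau_a]_N$ for some $a\equiv b$, and in the same way, with (5) in place of (3), $\rho(k_1)\ge\delta_1(k_1-\sigma_a)-K_1$ if $k_1\le\tau_a$, and $\rho(k_1)\ge\frac1N\min(3\cdot2^a\gamma,\,2\tau_a-k_1)$ if $\tau_a<k_1\le2\tau_a$.

**Step 5: part 2.** We count the exceptions. In Step 4 we have $n\le K_22^a$. Let $\varepsilon_0=\min(\delta,\gamma/(NK_2))$ and $\varepsilon<\varepsilon_0$. For large $n\notin H$ with $\phi(n)\notin U$, Step 2 gives $R_H(n)\ge\delta n>\varepsilon n$. Let $\phi(n)\in U$ and $R_H(n)\le\varepsilon n\le\varepsilon K_22^a$. As $N\varepsilon K_22^a<2^a\gamma$, the minimum in Step 4 cannot be its first entry. So, in the case $j=2b$,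
$$k_1-\alpha_a\le K_3(\varepsilon2^a+1)\quad\text{or}\quad0\le2\beta_a-k_1\le K_3\varepsilon2^a,$$
and in the case $j=2b+1$ the same holds with $\sigma_a,\tau_a$ in place of $\alpha_a,\beta_a$. For each $a$ this leaves at most $K_4(\varepsilon2^a+1)$ values of $k_1$, and each comes from at most $2L+1$ values of $n$. For $n\le X$ only $a$ with $2^a\le K_5X$ occur. Summing over these $a$, the number of $n\notin H$, $n\le X$, with $R_H(n)\le\varepsilon n$ is $O(\varepsilon X+\log X)$, with a constant depending only on $H$. So the upper density is at most $C\varepsilon$. For $\varepsilon\ge\varepsilon_0$ it suffices that $C\ge1/\varepsilon_0$.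

**Step 6: the consequence about $f$.** We combine parts 1 and 2. Let $f(n)=o(n)$. For each $\varepsilon>0$ the set $\{n\notin H:R_H(n)<f(n)\}$ is contained, up to a finite set, in $\{n\notin H:R_H(n)\le\varepsilon n\}$, so its upper density is at most $C\varepsilon$. Hence it has density $0$. With $L\ge K$, the irregular set $H$ satisfies both "$R_H(n)\ge K$ for all large $n\notin H$" and "$R_H(n)\ge f(n)$ for all $n\notin H$ outside a set of density $0$".

## Three blocks over every point: the density

**Step 1: how many blocks lie over a given point.** This step shows that the number is $3$, away from endpoints. By (2) and the definition of $\tau_a$, $|\sigma_a-\beta_{a+1}|=|N-\nu_a|\le\gamma$ and $|\tau_a-\alpha_{a+4}|=|\mu_a-N|\le\gamma$. Let $x$ be large and at distance more than $2\gamma$ from all $\alpha_a,\beta_a,\sigma_a,\tau_a$. Then $\sigma_a\le x\iff\beta_{a+1}\le x$, and $\tau_a\le x\iff\alpha_{a+4}\le x$. Write $S=\#\{a:\alpha_a\le x\}$ and $F=\#\{a:\beta_a\le x\}$. The number of $a$ with $\alpha_a\le x\le\beta_a$ plus the number of $a$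 with $\sigma_a\le x\le\tau_a$ equals
$$S-F+\#\{a:\sigma_a\le x\}-\#\{a:\tau_a\le x\}=S-F+(F-1)-(S-4)=3.$$

**Step 2: the density of $W^0$.** We turn this into a count. Intervals belonging to the same class are disjoint: $\beta_a<\alpha_{a+4}$ by (4), and $\tau_a<\alpha_{a+4}+\mu_a\le2\beta_{a+4}<\sigma_{a+4}$. Let $J$ be a set of $N$ consecutive large integers, all at distance more than $2\gamma$ from all endpoints. No endpoint lies in $J$, so exactly three intervals contain $J$ and no other meets it. These three belong to three different classes $\mathcal K_j$, which are distinct mod $N$, and each contributes exactly one element of $J$. So $|W^0\cap J|=3$. Cut $[1,X]$ into windows of $N$ consecutive integers. Only $O(\log X)$ endpoints are relevant, and each spoils a bounded number of windows. Hence $|W^0\cap[1,X]|=3X/N+O(\log X)$, and $W^0$ has density $3/N$.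

**Step 3: part 3.** We add up. The set $W$ is a union of $2L+1$ translates of $W^0$, disjoint because their elements have different residues mod $v$. So $W$ has density $3(2L+1)/N$, and $H$ has density
$$\frac{|D|}m+\frac1M\cdot\frac{3(2L+1)}N=\frac{|D|+3(2L+1)}m,$$
which is rational. For the set of Theorem 1, $|A|=17\cdot7\cdot11=1309$, $|B_1|=|B_2|=2\cdot3\cdot3\cdot77=1386$, $|C_1|=6\cdot4=24$, $|C_2|=10\cdot4=40$. So $|D|=4145$, and the density is $4148/39270=122/1155$.

## Countably many irregular sets, and infinitely many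

**Step 1: at most countably many.** This is the greedy rule. If $H$ satisfies the hypothesis of the conjecture with threshold $k_0$, then by (1) it is determined by $k_0$ and $H\cap[1,k_0]$. There are only countably many such pairs.

**Step 2: infinitely many.** We distinguish the sets $H_L$ of Theorem 2 by computing one value of $R_{H_L}$ exactly. Fix $L$, let $a\ge0$, let $b\equiv a$ mod $4$, and let $n=2M\beta_a$. Since $2\beta_a\in\mathcal K_{2b+1}$, $\phi(n)\in U$ with label $i''=0$. Since $M\beta_a\in H$, $n\notin H$. Let $n=x+y$ with $x,y\in H$. By Lemma 3 (for $L=0$, by (S1)), applied to $\phi(x)+\phi(y)=\phi(n)\in U$, both classes are in $U$ and have the same $(r,c)$. So $x=M(x_0+ih)$, $y=M(y_0+i'h)$ with $x_0,y_0\in W^0\cap\mathcal K_j$. From $2\cdot2^j\equiv2\cdot2^{2b}$ mod $51$ we get $j=2b$, so $x_0,y_0\in E_b$. For $L\ge1$, $i+i'\equiv0$ mod $v$ and $|i+i'|\le2L<v$ give $i'=-i$; for $L=0$ this is trivial. Hence $x_0+y_0=2\beta_a$ in $E_b+E_b$. By (4), the blocks of $E_b$ with index at least $a+4$ begin beyond $4\beta_a$, so $x_0,y_0\le\beta_a$,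 and therefore $x_0=y_0=\beta_a$. Conversely every $i\in\{-L,\dots,L\}$ gives a representation. Thus $R_{H_L}(n)=2L+1$.

This happens for infinitely many $n\notin H_L$, so together with part 1
$$L+1\le\liminf_{n\notin H_L}R_{H_L}(n)\le2L+1.$$
For $L=0,1,3,7,15,\dots$, where each term is $2L+1$ for the previous $L$, the intervals $[L+1,2L+1]$ are pairwise disjoint. So these $H_L$ are pairwise distinct. Each of them is irregular and satisfies the hypothesis of the conjecture, so the family of such sets is countably infinite. $\blacksquare$
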